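# Laguerre inequalities on horizontal lines and the Laguerre–Pólya class

## 1. The theorem, its strip version, and the exact list of exceptions

**Theorem A.** If $f$ is a real entire function and $L[f_\mu](x)>0$ for all real $\mu\neq0$ and all $x\in\mathbb R$, then $f\in\mathcal L-\mathcal P$.

Here is what the words mean. A real entire function is an entire function that takes real values on the real axis.

**Definition (Laguerre–Pólya class).** $\mathcal L-\mathcal P$ consists of all real entire functions
$$f(z)=Ce^{-az^2+bz}z^m\prod_k\Big(1-\frac z{z_k}\Big)e^{z/z_k},$$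
where $C,b\in\mathbb R$, $a\ge0$, $m$ is a nonnegative integer, the $z_k$ are real and nonzero, and $\sum_kz_k^{-2}<\infty$. The product may be finite or empty.

For instance $e^{-z^2}$ and $\sin z$ belong to the class. The function $e^{z^2}$ does not: it has no zeros, so it would have to equal $Ce^{-az^2+bz}$ with $a\ge 0$. The function $\sinh z$ does not either, since it has the nonreal zeros $i\pi k$.

**Definition (symmetrized shift and Laguerre expression).** For an entire $g$ and $\mu\in\mathbb R$ put $g_\mu(x)=g(x+i\mu)+g(x-i\mu)$. The Laguerre expression is $L[g](x)=(g'(x))^2-g(x)g''(x)$.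

If $f$ is real entire then $f(\bar z)=\overline{f(z)}$, so for real $x$ we have $f_\mu(x)=2\,\mathrm{Re} f(x+i\mu)$. Writing $f=u+iv$, the hypothesis of Theorem A says that on every horizontal line other than the real axis
$$u_x^2-uu_{xx}>0 .$$
Where $u\ne0$ this is $(\log|u|)_{xx}<0$, and where $u=0$ it says $u_x\neq0$. So $\log|u|$ is strictly concave along each such line between the zeros of $u$, and these zeros are simple. The conclusion is that $f$ has only real zeros, with the growth that the product formula allows.

The question is posed in the paper printed as "Level Sets Of Real Entire Functions And" (http://www.math.kent.edu/~varga/pub/paper_192.pdf). It quotes as known a Theorem I: if $f\in\mathcal L-\mathcal P$ is not of the form $C\exp(bz)$, then $L[f_\mu](x)>0$ for all real $\mu\ne0$ and all $x\in\mathbb R$. It asks whether the converse holds with no additional assumption on $f$. Theorem A answers yes. We prove it through a local version.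

**Theorem B (strip version).** Let $0<\tau\le\infty$, let $f$ be holomorphic in $|\mathrm{Im}\,z|<\tau$ and real on $\mathbb R$, and suppose $L[f_\mu](x)>0$ for $0<\mu<\tau$, $x\in\mathbb R$. Then $\mathrm{Im}(f'\bar f)<0$ for $0<\mathrm{Im}\,z<\tau$. Hence $|f(x+iy)|$ is strictly increasing in $|y|$ for $|y|<\tau$, and all zeros of $f$ in the strip are real.

**Theorem C (classification).** For a real entire $f$: $L[f_\mu](x)>0$ for all $\mu\ne0$, $x\in\mathbb R$, if and only if $f\in\mathcal L-\mathcal P$, $f\not\equiv0$, and $f$ is neither $Ce^{bz}$ nor $A(z-c)e^{bz}$ with $A\ne0$, $b\ne0$ (all constants real).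

Theorem C shows that Theorem I, as quoted, needs one more exception (Section 2 has the example). Theorem I is not used anywhere below.

## 2. Exponentials, linear and quadratic polynomials, and $\sinh z$ by hand

First a rule: $L[e^{bx}g]=e^{2bx}L[g]$, because $(g'+bg)^2-g(g''+2bg'+b^2g)=g'^2-gg''$.

For $f=Ce^{bz}$ we get $f_\mu=2C\cos(b\mu)e^{bx}$, so $L[f_\mu]\equiv0$.

For $f=A(z-c)e^{bz}$,
$$f_\mu=2Ae^{bx}\big((x-c)\cos b\mu-\mu\sin b\mu\big),\qquad L[f_\mu]=4A^2e^{2bx}\cos^2b\mu. \tag{1}$$
If $b=0$ this is positive. If $b\ne0$ it vanishes at $\mu=\pi/(2b)$. In particular $f=ze^z$ lies in $\mathcal L-\mathcal P$ and has $L[f_{\pi/2}]\equiv0$: this is the exception missing from Theorem I.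

For $f=z^2+s$, $s\in\mathbb R$, we have $f_\mu=2(x^2-\mu^2+s)$ and $L[f_\mu]=16x^2-8(x^2-\mu^2+s)=8(x^2+\mu^2-s)$. This is positive for all $x$ and all $\mu\ne0$ exactly when $s\le0$, that is, when the zeros are real. For later use,
$$\mathrm{Im}(f'\bar f)=\mathrm{Im}\big(2z(\bar z^2+s)\big)=2y(s-|z|^2). \tag{2}$$

For $f=\sinh z$ we get $f_\mu=2\cos\mu\,\sinh x$, $L[f_\mu]=4\cos^2\mu$, and $\mathrm{Im}(f'\bar f)=\mathrm{Im}(\cosh z\,\sinh\bar z)=\frac12\mathrm{Im}(\sinh2x-i\sin2y)=-\frac12\sin2y$. This example teaches three things. Since $L\ge0$ everywhere and $\sinh z\notin\mathcal L-\mathcal P$, the strict inequality in Theorem A cannot be weakened to "$\ge0$". Since $L>0$ for $0<\mu<\frac\pi2$ and $\mathrm{Im}(f'\bar f)$ changes sign exactly at $y=\frac\pi2$, Theorem B is sharp. And at heights $\frac\pi2<y<\pi$ both $L[f_y]>0$ and $\mathrm{Im}(f'\bar f)>0$ hold, so Theorem B is not a pointwise implication.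

## 3. The Laguerre expression in terms of the logarithmic derivative

Notation for the rest: $z=x+iy$, $f=u+iv$, $\Pi=\{0<y<\tau\}$. "Height" means $y$, "down" means decreasing $y$, "right" means increasing $x$. Since $f_\mu(x)=2u(x,\mu)$, the hypothesis is
$$\Lambda:=u_x^2-uu_{xx}=\tfrac14L[f_y](x)>0\quad\text{in }\Pi. \tag{3}$$
Recall $v_y=u_x$, $v_x=-u_y$, $f'=u_x+iv_x$, and $v=0$ on $\mathbb R$. Put
$$F=\frac{f'}f,\qquad E=\mathrm{Im}(f'\bar f)=uv_x-vu_x .$$
Where $f\neq0$ we have $E=|f|^2\,\mathrm{Im}F$, and $E=0$ at zeros of $f$.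

The purpose of the next formula is to relate $\Lambda$, which sees only $u$, to $F$. At a point with $f\ne0$ let $f=|f|e^{i\alpha}$ and $F=A+iD$. From $f'=Ff$ and $f''=(F'+F^2)f$,
$$\frac{u_x}{|f|}=A\cos\alpha-D\sin\alpha,\qquad\frac{u_{xx}}{|f|}=(A^2-D^2)\cos\alpha-2AD\sin\alpha+\mathrm{Re}(F'e^{i\alpha}).$$
Since $(A\cos\alpha-D\sin\alpha)^2-\cos\alpha\big((A^2-D^2)\cos\alpha-2AD\sin\alpha\big)=D^2$,
$$\Lambda=|f|^2\big(D^2-\cos\alpha\,\mathrm{Re}(F'e^{i\alpha})\big),\qquad D=\mathrm{Im}F. \tag{4}$$

**Proof of sufficiency in Theorem C.** The aim is to bound (4) below when $f\in\mathcal L-\mathcal P$, $f\not\equiv0$. Let $a_k$ be the zeros with multiplicity and $a\ge0$ the Gaussian parameter. As $f_\mu=f_{-\mu}$, take $y=\mu>0$. Put $d_k=y/|z-a_k|^2>0$. Then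
$$D=-\Big(2ay+\sum d_k\Big),\qquad F'=-2a-\sum(z-a_k)^{-2}.$$
Since $\cos\alpha\,\mathrm{Re}(F'e^{i\alpha})=\frac12\mathrm{Re}\big(F'(1+e^{2i\alpha})\big)\le\frac12\mathrm{Re}F'+\frac12|F'|$, (4) gives $\Lambda\ge|f|^2(D^2-\frac12\mathrm{Re}F'-\frac12|F'|)$. With $w=z-a_k$ we have $\mathrm{Re}\,w^{-2}=|w|^{-2}-2y^2|w|^{-4}=\frac{d_k}y-2d_k^2$, so $-\mathrm{Re}F'=2a+\sum(\frac{d_k}y-2d_k^2)$, while $|F'|\le2a+\sum\frac{d_k}y$. Hence
$$L[f_\mu](x)=4\Lambda\ge4|f(x+i\mu)|^2\Big[\Big(2a\mu+\sum d_k\Big)^2-\sum d_k^2\Big],$$
and $f(x+i\mu)\ne0$. The bracket is positive if $a>0$, or if there are at least two zeros (cross terms). If $a=0$ and there is exactly one zero, $f=A(z-c)e^{bz}$, and (1) is positive for all $\mu$ when $b=0$. If $a=0$ and there is no zero, $f=Ce^{bz}$. So positivity holds outside the listed exceptions. $\square$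

## 4. How Theorem B yields Theorems A and C

**Theorem B gives Theorem A.** The aim is to reconstruct $f$ from the sign of $\mathrm{Im}F$. Apply B with $\tau=\infty$: all zeros of $f$ are real, and $F$ is holomorphic with $\mathrm{Im}F<0$ in the upper half-plane. The Herglotz–Nevanlinna theorem represents a function with positive imaginary part there, so
$$-F(z)=az+\beta+\int\Big(\frac1{t-z}-\frac t{1+t^2}\Big)d\nu(t),\qquad a\ge0,\ \beta\in\mathbb R,\ \int\frac{d\nu}{1+t^2}<\infty,$$
where $\nu\ge0$ is the weak limit of $\frac1\pi\mathrm{Im}(-F(t+i\varepsilon))\,dt$ and $\nu(\{\xi\})=\lim_{\varepsilon\to0}\varepsilon\,\mathrm{Im}(-F(\xi+i\varepsilon))$. (For $f=z$: $-F=-1/z$ and $\nu=\delta_0$.) On real intervals free of zeros of $f$, $F$ is continuous up to the axis and real, so $\nu=0$ there. At a zero $\xi$ of multiplicity $m$, $-F(\xi+i\varepsilon)\sim-m/(i\varepsilon)=im/\varepsilon$, so $\nu(\{\xi\})=m$. Thus $\nu$ is the zero counting measure, and $\sum_{z_k\ne0}z_k^{-2}<\infty$ with multiplicity. As $\frac t{1+t^2}-\frac1t=-\frac1{t(1+t^2)}$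 is summable over the $z_k\neq 0$, we may replace $\frac{t}{1+t^2}$ by $\frac1t$ and absorb the difference into a real constant $b$:
$$F=-az+b+\frac mz+\sum\Big(\frac1{z-z_k}+\frac1{z_k}\Big).$$
The right side is the logarithmic derivative of $e^{-az^2/2+bz}z^m\prod(1-\frac z{z_k})e^{z/z_k}$. So $f$ is a constant times this product, and the constant is real because both are real on $\mathbb R$. Hence $f\in\mathcal L-\mathcal P$. $\square$

**Necessity in Theorem C.** If positivity holds, Theorem A gives $f\in\mathcal L-\mathcal P$; clearly $f\not\equiv0$; and Section 2 shows that $Ce^{bz}$ and $A(z-c)e^{bz}$ with $A\neq 0$, $b\ne0$ violate positivity. $\square$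

So everything rests on Theorem B, and there it suffices to show $E<0$ in $\Pi$. Indeed then $f\ne0$ in $\Pi$, $\partial_y\log|f|=-\mathrm{Im}F>0$ there, and $f(\bar z)=\overline{f(z)}$ handles the lower half of the strip. From now on $f$ is as in Theorem B. Note that $f\not\equiv0$ and $f$ is not $Ce^{bz}$, since these have $\Lambda\equiv0$. Three operations preserve the setting. Real translations and $f\to-f$ do not affect (3) or $E$ (up to the translation). Under $f(z)\to f(-z)$ we have $u(x,y)\to u(-x,y)$, $v(x,y)\to-v(-x,y)$, so $\Lambda$ and $E$ are mirrored in $x\to-x$.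

## 5. The curve on which $\mathrm{Im}(f'\bar f)$ vanishes

Let $\Gamma=\{z\in\Pi:E(z)=0\}$. (For $f=z^2+1$, which violates (3), formula (2) gives the half circle $|z|=1$, $y>0$.)

**Lemma 1.** At points of $\Gamma$ with $f\ne0$, where $f=|f|e^{i\alpha}$,
$$\cos\alpha\,\mathrm{Re}(F'e^{i\alpha})<0; \tag{5}$$
in particular $\cos\alpha\ne0$ and $F'\ne0$ there. Zeros of $f$ in $\Pi$ are simple. $\Gamma$ is a closed embedded real-analytic 1-manifold of $\Pi$, $E$ changes sign across it, and $F:\Gamma\to\mathbb R\cup\{\infty\}$ is a local diffeomorphism.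

*Proof.* The lemma turns (3) into information on $\Gamma$. At points with $f\neq 0$, $D=0$, and (4) with $\Lambda>0$ is (5). Near such a point $F$ is locally injective, $\Gamma=\{\mathrm{Im}F=0\}$, and $E=|f|^2\mathrm{Im}F$ changes sign. At a zero of $f$ in $\Pi$ we have $u=0$, so $\Lambda>0$ forces $u_x\ne0$. The zero is simple, $1/F=f/f'$ is locally injective, and $E=-|f'|^2\,\mathrm{Im}(f/f')$ nearby. In both cases $\Gamma$ is locally the preimage of a real interval under a local coordinate, $F$ or $1/F$. $\square$

**Lemma 2.** Every real point has a neighbourhood in which $E<0$ for $y>0$. If $x\in\mathbb R$ and $f(x)\ne0$, then $F'(x)<0$, so $\Lambda(x,0)=-f(x)^2F'(x)>0$.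

*Proof.* This is the only place where we learn the sign of $E$ for free, and it uses that $f$ is real on $\mathbb R$. Near a real zero $\xi$ of multiplicity $m$, $F=\frac m{z-\xi}+h$ with $h$ holomorphic and real on $\mathbb R$, so $\mathrm{Im}F=-my/|z-\xi|^2+O(y)<0$ and $f\ne0$ for small $y>0$.

Let $f(x_0)\ne0$. By continuity $\Lambda\ge0$ on $\mathbb R$, and there $\Lambda=f'^2-ff''=-f^2F'$; so $F'\le0$ on $\mathbb R$ off the zeros. If $F'(x_0)<0$, then $\partial_y\mathrm{Im}F=\mathrm{Re}F'<0$ near $x_0$ and $\mathrm{Im}F=0$ on the axis, so $\mathrm{Im}F<0$ for small $y>0$. Suppose $F'(x_0)=0$. $F$ is not constant, so $F-F(x_0)\sim c(z-x_0)^n$ with $n\ge2$; as $F'\le0$ on both sides, $n$ is odd, $n\ge3$, and $c<0$. In a local coordinate $w=(z-x_0)(1+\cdots)$, real on $\mathbb R$, $F-F(x_0)=cw^n$, so an arc of $\Gamma$ leaves $x_0$ at angle $\pi/n$. Along it $\arg F'\to\pi+\frac{(n-1)\pi}n=2\pi-\frac\pi n$ and $\alpha\to0$ mod $\pi$, so $\cos\alpha\,e^{i\alpha}\to1$ and $\cos\alpha\,\mathrm{Re}(F'e^{i\alpha})=|F'|(\cos\frac\pi n+o(1))>0$ near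 $x_0$. This contradicts (5). $\square$

## 6. First contact: a proof for polynomials, and where it stops

Since $E<0$ just above the real axis, the natural plan is to raise the height until $E$ first vanishes. Suppose $\Gamma$ has a point $p$ of least height. If $f(p)\ne0$, the tangent of $\Gamma$ at $p$ is horizontal. Since $F$ is real along $\Gamma$, $F'(p)$ is real, and (5) reads $F'(p)\cos^2\alpha<0$. So $\partial_y\mathrm{Im}F=\mathrm{Re}F'<0$ at $p$, and $E>0$ just below $p$. If $f(p)=0$, then $f/f'$ has derivative $1$ at $p$, and $E=-|f'|^2\mathrm{Im}(f/f')>0$ just below $p$. In both cases, descending from $p$ to the real axis, where $E<0$, we meet a lower point of $\Gamma$: contradiction. So $\Gamma$ has no lowest point.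

For a real polynomial (and $\tau=\infty$) this proves Theorem B. The degree is at least $1$, because constants have $\Lambda\equiv 0$. $F$ is the sum of terms $\frac1{z-a}$ over real zeros, with negative imaginary part in $y>0$, and of terms from conjugate pairs $\xi\pm id$. By (2), translated and with $s=d^2$, a pair contributes imaginary part of the sign of $d^2-|z-\xi|^2$, negative for $|z|$ large. So $\Gamma$ is bounded. By Lemma 2 and compactness it stays away from $\mathbb R$, so it is compact, and if nonempty it has a lowest point, which is impossible. Hence $E\ne0$ in $\Pi$, and $E<0$.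

For a general $f$ the argument stops at one point: nothing makes $\Gamma$ bounded, so the infimum of its heights may be approached only as $|x|\to\infty$. No local argument can repair this. Consider $f=e^{-(z-i)^2/2}$, which is not real on $\mathbb R$. Here $F=-(z-i)$, $F'=-1$, and (4) gives $\Lambda=|f|^2\big((y-1)^2+\cos^2\alpha\big)$. This is positive everywhere, since on $y=1$ we have $f=e^{-x^2/2}$ and $\alpha=0$. Yet $E=|f|^2(1-y)>0$ below $\Gamma=\{y=1\}$. So a proof must follow $\Gamma$ out to infinity and carry information from there down to the real axis, where $v=0$. The next sections build the tools: a phase that is monotone on horizontal lines, a way of transporting lower bounds for $v$ downward, and estimates for $f'$ in the region that remains.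

## 7. The horizontal phase and its leaves

By (3), $(u,u_x)\ne(0,0)$ in the simply connected set $\Pi$. So $u-iu_x=re^{iS}$, that is,
$$u=r\cos S,\qquad u_x=-r\sin S,\qquad r>0,$$
with $S$ real-analytic in $\Pi$. Then $S_x=\mathrm{Im}\frac{u_x-iu_{xx}}{u-iu_x}$ gives
$$S_x=\Lambda/r^2>0. \tag{6}$$
So $S$ is strictly increasing on each horizontal line, and $\{S=c\}$ has at most one point at each height. $S$ extends continuously to real points where $(f,f')\ne(0,0)$. By Lemma 2, $S_x(x,0)>0$ where $f(x)\ne0$.

**Definition (leaf).** A leaf is a connected component of a level set $\{S=c\}$.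

By (6) and the implicit function theorem, a leaf is a graph $x=\gamma(y)$ of a real-analytic function over an open interval of heights. If an endpoint $\beta$ of this interval lies in $(0,\tau)$, then $\gamma\to+\infty$ or $\gamma\to-\infty$ there. Indeed, a finite accumulation point $(x^*,\beta)$ would satisfy $S=c$; near it $\{S=c\}$ is a graph over a neighbourhood of $\beta$ containing all points of $\{S=c\}$ at those heights (one per height), so the leaf would extend past $\beta$. Hence $|\gamma|\to\infty$, with constant sign by continuity.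

For $f=z$: $u-iu_x=x-i$, and the leaves are the vertical lines. For $f=z^2$ the equation $u_x=ku$ with $k\ne0$ reads $(x-\frac1k)^2-y^2=\frac1{k^2}$. The two branches of this hyperbola are two leaves; since $\tan S=-k$ on both and no level set has two points at one height, their values of $S$ differ by a nonzero multiple of $\pi$.

**Lemma 3.** On a leaf: if $E\le0$ at a point, then $E<0$ at all higher points; if $E\ge0$ at a point, then $E>0$ at all lower points. If on the leaf $u\ne0$, $u_x=ku$ ($k$ constant) and $V:=v_x-kv$, then $E=uV$ and $\mathrm{sgn}(u)V$ is strictly decreasing in $y$.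

*Proof.* The lemma gives the sign of $E$ a direction. On a leaf either $\cos S\neq0$, so $u\ne0$ and $u_x=ku$ with $k=-\tan S$, or $u=0$ throughout. In the first case let $\Phi=f'-kf=U+iV$. On the leaf $U=0$ and $U_x=u_{xx}-ku_x=u_{xx}-u_x^2/u=-\Lambda/u\ne0$, so $\gamma'=-U_y/U_x=V_x/U_x$ and
$$\frac{dV}{dy}=V_y+V_x\gamma'=U_x+\frac{V_x^2}{U_x}=\frac{U_x^2+V_x^2}{U_x},$$
which has the sign of $-u$. Also $E=u(V+kv)-v\,ku=uV$. In the second case $u_x\ne0$, $\gamma'=-u_y/u_x=v_x/u_x$, $\frac{dv}{dy}=(u_x^2+v_x^2)/u_x$ has the sign of $u_x$, and $E=-vu_x$. In both cases $E$ is a positive factor times a strictly decreasing function of $y$. $\square$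

**The phase along $\Gamma$.** On $\Gamma$ where $f\ne0$, $F$ is real, so $u_x=Fu$; by Lemma 1 $u\ne0$, so $F=-\tan S$. At zeros of $f$ on $\Gamma$, $u=0$ and $S\equiv\frac\pi2$ mod $\pi$. As $F$ is a local diffeomorphism of $\Gamma$ into $\mathbb R\cup\{\infty\}$, $S$ is strictly monotone along components of $\Gamma$. So no component is a closed curve. The components are arcs, closed in $\Pi$, and both ends leave every compact subset of $\Pi$.

**Definition (ray).** For $p\in\Gamma$ let $\rho_p$ be the closed half-arc of $\Gamma$ starting at $p$ in the direction of decreasing $S$ (equivalently, increasing $F$, passing from $+\infty$ to $-\infty$ at zeros of $f$).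

In the model $e^{-(z-i)^2/2}$ of Section 6, on $\Gamma=\{y=1\}$ we have $u-iu_x=e^{-x^2/2}(1+ix)$, $S=\arctan x$, and $\rho_p$ runs to the left from $p$.

Along $\rho_p$, $dF=F'dz>0$, so $F'$ is a positive multiple of $\overline{dz}$, and (5) becomes $\cos\alpha(\cos\alpha\,dx+\sin\alpha\,dy)<0$. With $d\log f=F\,dz$ and $F$ real,
$$dx+\tan\alpha\,dy<0,\qquad d\log|f|=F\,dx,\qquad d\alpha=F\,dy\qquad(f\ne0). \tag{7}$$

**Assumption for contradiction.** If $E<0$ in $\Pi$ we are done. From now on assume $E\ge0$ somewhere in $\Pi$. Then $E>0$ somewhere, since near a point of $\Gamma$ it takes both signs. The objects below live in this situation, which will turn out impossible, so no genuine examples of them can be shown.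

## 8. A window on the right and the admissible points

**Choice of the window.** We want a region in which all relevant curves must escape to $x=+\infty$. Choose $x_0$ with $f(x_0)\ne0$ and $E>0$ somewhere on $\{x=x_0\}\cap\Pi$; by translation let $x_0>0$. By Lemma 2, $Y_0=\min\{y>0:E(x_0,y)=0\}$ exists. Put $p_0=(x_0,Y_0)\in\Gamma$ and $v_0=\{x_0\}\times(0,Y_0)$. Then $E<0$ on $v_0$.

For $z\in\Pi$ with $E(z)\ge0$ let $\gamma_z$ be the function defining its leaf, $\ell_z$ the lower half of the leaf ($z$ included), and $b_z<y(z)$ the infimum of heights on it. By Lemma 3, $E>0$ on $\ell_z\setminus\{z\}$, so by Lemma 2 $\ell_z$ does not accumulate at real points. Together with Section 7 (for $b_z>0$) this gives $\gamma_z\to+\infty$ or $\gamma_z\to-\infty$ as $y\downarrow b_z$.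

$\ell_{p_0}$ does not meet $v_0$, where $E<0$, so $\ell_{p_0}\setminus\{p_0\}$ lies on one side of $x=x_0$. The reflection $f(-z)$ replaces $S(x,y)$ by $-S(-x,y)$ and mirrors leaves, $\Gamma$ and $E$. Using it, followed by a translation restoring $x_0>0$, we may assume that $\ell_{p_0}\setminus\{p_0\}$ lies in $x>x_0$, so $x\to+\infty$ on it. Put
$$Q_0=\{x>x_0,\ 0<y<Y_0,\ x<\gamma_{p_0}(y)\text{ if }y>b_{p_0}\}.$$
It is open, since $\gamma_{p_0}\to+\infty$ at $b_{p_0}$. Its boundary in $\Pi$ is contained in $v_0\cup\ell_{p_0}$ (at height $Y_0$ only $p_0$ occurs, as $\gamma_{p_0}(y)\to x_0$ for $y\uparrow Y_0$). If $z\in Q_0$, the horizontal segment from $v_0$ to $z$ lies in $Q_0\cup v_0$. Since $S$ increases in $x$ and extends continuously to $(x_0,0)$, for $x>x_0$, $0<y<Y_0$,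
$$S(x,y)>\sigma_{\min}:=\min_{0\le t\le Y_0}S(x_0,t). \tag{8}$$

If $z\in Q_0$ and $E(z)\ge0$, then $\ell_z\subset Q_0$ and $x\to+\infty$ at its lower end. Indeed $\ell_z$ cannot cross $v_0$, where $E<0$. If it met $\ell_{p_0}$, it would lie on the leaf of $p_0$; but at heights $<Y_0$ that leaf has only the points of $\ell_{p_0}$, none of which is in $Q_0$. So it stays in $Q_0\subset\{x>x_0\}$.

**Definition (admissible point).** $p\in\Gamma\cap(Q_0\cup\{p_0\})$ is admissible if $\rho_p\setminus\{p\}\subset\{x>x_0,\ 0<y<y_p\}$.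

Then $\rho_p\setminus\{p\}\subset Q_0$. If $y_p\le b_{p_0}$ this is clear. Otherwise $S(p)\le S(p_0)$ (as $p=p_0$ or $p$ is left of $\ell_{p_0}$), so $S<S(p_0)$ on $\rho_p\setminus\{p\}$, which means $x<\gamma_{p_0}(y)$ at heights $>b_{p_0}$.

**Lemma 4.** (a) $p_0$ is admissible. (b) Let $z\in Q_0$, $E(z)\ge0$, and let $p$ be the first point with $E\ge0$ on the horizontal segment from $v_0$ to $z$. Then $p$ is admissible and $S(p)\le S(z)$.

*Proof.* The lemma produces admissible points; the idea is to fence in the ray by curves on which $E\ne0$. (b) $E<0$ on the part $h$ of the segment strictly between $v_0$ and $p$, so $p\in\Gamma\cap Q_0$, and $\ell_p\subset Q_0$ with $x\to+\infty$. Let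
$$Q_p=\{x>x_0,\ 0<y<y_p,\ x<\gamma_p(y)\text{ if }y>b_p\}.$$
Since $\gamma_p\to+\infty$ at $b_p$ and $\gamma_p(y)\to x_p$ as $y\uparrow y_p$, this is open and its boundary in $\Pi$ is contained in $\{x_0\}\times(0,y_p]\,\cup h\cup\ell_p$. On that set $E\ne0$ except at $p$. So the connected set $\rho_p\setminus\{p\}\subset\Gamma$ does not meet $\partial Q_p$, and it remains to see that it enters $Q_p$. For small $\delta>0$ and $y<y_p$ close to $y_p$, $E(x_p-\delta,y)<0<E(\gamma_p(y),y)$, so $\Gamma$ has points of $Q_p$ between, arbitrarily near $p$. They are left of the leaf of $p$, so $S<S(p)$ there. Near $p$, $\Gamma$ is a single arc along which $S$ is strictly monotone, so these points lie on $\rho_p$. Hence $\rho_p\setminus\{p\}\subset Q_p$ and $p$ is admissible. As $p$ is at or to the left of $z$ on the same horizontal line, $S(p)\le S(z)$.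

(a) The same argument with $Q_0$ in place of $Q_p$ works. On $v_0$ we have $E<0$, on $\ell_{p_0}\setminus\{p_0\}$ we have $E>0$, and $E(x_0,y)<0<E(\gamma_{p_0}(y),y)$ for $y\uparrow Y_0$ gives points of $\Gamma\cap Q_0$ near $p_0$ with $S<S(p_0)$. $\square$

## 9. Admissible rays at infinity

**Lemma 5.** Let $p$ be admissible.

(a) Along $\rho_p$: $x\to+\infty$; $S$ decreases to a limit $S_p^\infty\ge\sigma_{\min}$; only finitely many zeros of $f$ lie on $\rho_p$; eventually $F<0$, and $F$ increases to some $F_\infty\le0$. So for some integer $j$, eventually $S\in(j\pi,j\pi+\frac\pi2)$.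

(b) Let $\bar y$ be the $\limsup$ of the height along $\rho_p$. Then $\bar y\le b_p<y_p$. For $h\in(\bar y,y_p)$ let $p_h$ be the last point of $\rho_p$ at height $h$. Then $p_h\in Q_0$ is admissible, and $p_h\to\infty$ along $\rho_p$ as $h\downarrow\bar y$.

*Proof.* (a) This part determines the shape of the end of the ray. $\rho_p$ leaves every compact subset of $\Pi$, has heights $\le y_p<\tau$ and $x\ge x_0$, and does not accumulate at real points by Lemma 2. So $x\to+\infty$. By (8), $S$ is bounded below, so it converges. Zeros of $f$ occur where $S\equiv\frac\pi2$ mod $\pi$, so they are finitely many. Eventually $F$ is finite and strictly increasing, so it is either eventually positive or eventually negative. Suppose $F>0$ on a tail starting at parameter $t_1$. With $\lambda=\log|\cos\alpha|\le0$, (7) gives $dx<-\tan\alpha\,dy=-\tan\alpha\,d\alpha/F=d\lambda/F$, and integration by parts gives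
$$x(t)-x(t_1)\le\frac{\lambda(t)}{F(t)}-\frac{\lambda(t_1)}{F(t_1)}+\int_{t_1}^t\lambda\,\frac{dF}{F^2}\le-\frac{\lambda(t_1)}{F(t_1)},$$
contradicting $x\to\infty$. So $F<0$ eventually, $\tan S=-F>0$, and $F_\infty\le0$ exists.

(b) This part finds admissible points far out. Suppose $z_i\in\rho_p\setminus\{p\}$, $x(z_i)\to\infty$, $y(z_i)\to h\in(b_p,y_p]$. As $S(z_i)<S(p)$, we get $x(z_i)<\gamma_p(y(z_i))$, which is bounded near $h$: contradiction. So $\bar y\le b_p$. Hence for $h\in(\bar y,y_p)$ the points of $\rho_p$ at height $h$ form a nonempty compact set, $p_h$ exists, and heights after $p_h$ are $<h$. Since $\rho_{p_h}$ is a tail of $\rho_p$, $p_h$ is admissible, and $p_h\in\rho_p\setminus\{p\}\subset Q_0$. As $h$ decreases, $p_h$ moves outward along $\rho_p$.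

Suppose $p_h$ does not tend to the end. Then $p_h\to p^*\in\rho_p$ as $h\downarrow\bar y$, and $y(p^*)=\bar y>0$. The leaf $x=\gamma^*(y)$ of $p^*$ exists on some $[y',\bar y+\delta]$ with $y'<\bar y$. For small $\varepsilon>0$ there is, by compactness and (6), $\varepsilon'>0$ with $S(\gamma^*(y)-\varepsilon,y)<S(p^*)-\varepsilon'$ and $S(\gamma^*(y)+\varepsilon,y)>S(p^*)+\varepsilon'$ on $[y',\bar y+\delta]$. For $h$ close to $\bar y$, $|S(p_h)-S(p^*)|<\varepsilon'$, so $\{S=S(p_h)\}$ has exactly one point at each height in $[y',\bar y+\delta]$. These points form a continuous graph containing $p_h$, so $b_{p_h}\le y'<\bar y$. But the first part of (b), applied to $p_h$, gives $\bar y\le b_{p_h}$: contradiction. $\square$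

## 10. Transporting lower bounds for $v$ downward

**Normalization.** For an integer $j$ we may replace $f$ by $(-1)^jf$ and $S$ by $S-j\pi$; the formulas $u=r\cos S$, $u_x=-r\sin S$ persist, and $E$, $\Lambda$, $\Gamma$, leaves and admissibility are unchanged.

In this section $p_1$ is an admissible point with $c:=S(p_1)\in(0,\frac\pi2)$ for a normalized $S$. Thus $u>0>u_x$ where $0<S<\frac\pi2$. Put $K=\tan c>0$, $\ell=\ell_{p_1}$. On $\{S=c\}$: $u_x=-Ku$, $u>0$, and by Lemma 3 (with $k=-K$) $V=v_x+Kv$ strictly increases downward along leaves, and $E=uV$. So $V(p_1)=0$. Since $p_1\in Q_0\cup\{p_0\}$, $x\to+\infty$ at the lower end of $\ell$.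

**Definition (good abscissa).** Call $X$ good if $X>x(p_1)$, $f(X)\ne0$, and $X$ is not a critical value of $x$ on the 1-manifolds $\{S=c\}$, $\{S=0\}$.

These manifolds have countably many components, each the graph of an analytic $\gamma$. Such a $\gamma$ is constant or has isolated critical points. So all but countably many $X>x(p_1)$ are good. On $T=\{x=X\}$ with $X$ good, $S_y\ne0$ wherever $S\in\{0,c\}$, because $\gamma'=-S_y/S_x$.

**Lemma 6.** (i) If a downward arc of a leaf in $\{S=c\}$ goes from $a$ to $a'$, both on $\{x=X\}$, with $x\le X$ on it, then $v(a')\ge v(a)$. (ii) For $X>x(p_1)$ let $t_X$ be the first point of $\ell$ (going down from $p_1$) with $x=X$. There are $c_0>0$, $X_0$ with $v(t_X)\ge c_0$ for $X\ge X_0$.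

*Proof.* The aim is to control $v$ along leaves of the level $c$. On such a leaf $dv=v_xdx+u_xdy=(V-Kv)dx-Ku\,dy$, so
$$d(e^{Kx}v)=e^{Kx}(V\,dx-Ku\,dy).$$
Going down, $-Ku\,dy\ge0$, $dV\ge0$, and $\int e^{Kx}V\,dx=\frac1K[e^{Kx}V]-\frac1K\int e^{Kx}dV$.

(i) Here $[e^{Kx}V]=e^{KX}\int dV$, so $e^{KX}(v(a')-v(a))\ge\frac1K\int(e^{KX}-e^{Kx})dV\ge0$.

(ii) From $p_1$ to $t_X$ we have $x\le X$, and $V(p_1)=0$ gives $[e^{Kx}V]=e^{KX}V(t_X)=e^{KX}\int dV$. Dividing by $e^{KX}$,
$$v(t_X)\ge-e^{-K(X-x(p_1))}|v(p_1)|+\tfrac1K\int\big(1-e^{-K(X-x)}\big)dV.$$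
Fix $d\in\ell$ below $p_1$. For large $X$, $t_X$ is below $d$, and the integrand is $\ge0$. Keeping only the arc from $p_1$ to $d$ and letting $X\to\infty$, $\liminf v(t_X)\ge V(d)/K>0$. $\square$

**Lemma 7 (descent).** Let $\mathcal R\subset\Pi\cap\{y<y_{p_1}\}$ be open and $\mathcal F\subset\Pi$ closed in $\Pi$ with $S<c$ on $\mathcal F\setminus\{p_1\}$, such that:

- (D1) every point of $\ell\setminus\{p_1\}$ has a neighbourhood $N$ with $N\cap\{S<c\}\subset\mathcal R$;
- (D2) $S>0$ on $\mathcal R$;
- (D3) $\partial\mathcal R\cap\Pi\subset\ell\cup\mathcal F\cup\{y=y_{p_1}\}$;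
- (D4) if $q\in\mathcal R$, $S(q)=c$, the part of the leaf of $q$ below $q$ lies in $\mathcal R$, and $x\to+\infty$ at its lower end;
- (D5) for good $X$, $\overline{\mathcal R\cap\{x=X\}}$ is a compact subset of $\Pi$.

Let $X$ be good, $T=\{x=X\}$, $a\in T$, and let the points of $T$ just below $a$ lie in $\mathcal R$ with $S<c$. Then there is $r\in\mathcal F\cap T$ below $a$ with $v(r)\ge v(a)$, and the points of $T$ just above $r$ are in $\mathcal R$.

*Proof.* The lemma carries a lower bound for $v$ down the line $T$ until the curve $\mathcal F$ is reached. One goes straight down while $S<c$, and bypasses the region $S>c$ along leaves. Let $(q,a)$ be the maximal open segment of $T$ directly below $a$ contained in $\mathcal R\cap\{S<c\}$. By (D5), $q\in\Pi$. On the segment $0<S<c$ by (D2), so $v_y=u_x<0$ and $v(q)>v(a)$. The height of $q$ is $<y_{p_1}$. If $q\in\mathcal F$, take $r=q$.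

Otherwise, $q\in\mathcal R$ and then $S(q)=c$ by maximality, or $q\in\partial\mathcal R$ and then $q\in\ell$ by (D3); in both cases $S(q)=c$. As $S<c$ just above $q$ and $S_y(q)\ne0$, $S_y(q)<0$, so the leaf of $q$ has $\gamma'=-S_y/S_x>0$ at $q$: going down it enters $x<X$. By (D4), or because $\ell$ tends to $x=+\infty$, it returns to $T$. Let $a'$ be the first return. Then $a'$ is below $q$, $v(a')\ge v(q)>v(a)$ by Lemma 6(i), and $a'\in\mathcal R\cup(\ell\setminus\{p_1\})$. As the leaf arrives from $x<X$, $\gamma'\le0$ at $a'$, and $\gamma'\neq0$ since $X$ is good. So the points of $T$ just below $a'$ are left of the leaf, hence have $S<c$, and they are in $\mathcal R$ (by openness, or by (D1) if $a'\in\ell$). Repeat from $a'$. The points $q$ that occur are distinct points of $T\cap\{S=c\}$ in the compact set of (D5), where $S(X,\cdot)-c$ has only simple zeros, hence finitely many. So the procedure ends, and it can end only at a point of $\mathcal F$. $\square$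

The starting point is available: for good $X$ the leaf reaches $t_X$ from $x<X$, so $\gamma_{p_1}'<0$ at $t_X$, the points of $T$ just below $t_X$ have $S<c$, and by (D1) they lie in $\mathcal R$. So Lemma 7 applies with $a=t_X$.

## 11. The limit values of the phase are multiples of $\pi$

**Lemma 8.** For every admissible $p$: $F_\infty=0$, i.e. $S_p^\infty\in\pi\mathbb Z$.

*Proof.* The plan: if $F_\infty<0$, then $f$ decays exponentially along $\rho_p$, and descent onto $\rho_p$ shows it does not. Normalize so that $j=0$ in Lemma 5(a). Take $p_1=p_h$ with $h$ so near $\bar y$ that $S\in(0,\frac\pi2)$ on $\rho:=\rho_{p_1}$. By Lemma 5(b) and Section 8, $\rho\cup\ell\subset Q_0$, so $x>x_0$ there. $\rho\cap\ell=\{p_1\}$, because $E=0$ on $\rho$ and $E>0$ on $\ell\setminus\{p_1\}$. So $C_1=\rho\cup\ell$ is a simple curve, closed in $\mathbb C$, both ends tending to $x=+\infty$; with $\infty$ added it is a Jordan curve. Hence $\mathbb C\setminus C_1$ has two components, each with boundary $C_1$: one, $O$, contains the connected set $\{x\le x_0\}\cup\{y\le0\}\cup\{y>y_{p_1}\}$;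 the other, $R$, is open and so contained in $\{x>x_0,\ 0<y<y_{p_1}\}$. Real points lie in the open set $O$, so they have neighbourhoods disjoint from $R$. Take $\mathcal R=R$, $\mathcal F=\rho$; indeed $S<c$ on $\rho\setminus\{p_1\}$. We check the hypotheses.

(D2): the horizontal ray to the left from $z\in R$ ends in $O$, so it meets $C_1$ at some $w$, and $S(z)>S(w)>S_p^\infty\ge0$.

(D1): let $d\in\ell\setminus\{p_1\}$ have height $y\in(b_{p_1},y_{p_1})$. The horizontal ray to the right from a point just right of $d$ has $S>c$, so it misses $C_1$, where $S\le c$. Heights on $\ell$ tend to $b_{p_1}$, and heights on $\rho$ have $\limsup=\bar y\le b_{p_1}$ (Lemma 5(b) for $p_1$), so only a compact part of $C_1$ has height $\ge y$. Hence far along the ray we can go vertically up to $\{y>y_{p_1}\}$ without meeting $C_1$; so points just right of $d$ are in $O$. In a small disc $N$ about $d$, $C_1\cap N$ is an arc of the leaf cutting $N$ into two connected sides. The right side is in $O$. As $d\in\partial R$, the left side $N\cap\{S<c\}$ meets $R$,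 hence lies in $R$.

(D3): $\partial R=C_1$. (D5): $R$ has heights in $(0,y_{p_1})$, $y_{p_1}<\tau$, and avoids a neighbourhood of $(X,0)$. (D4): the leaf of $q\in R$ with $S(q)=c$ is not the leaf of $p_1$, whose part at heights $<y_{p_1}$ is in $\ell\subset C_1$. So its lower part does not meet $\ell$, and it does not meet $\rho\setminus\{p_1\}$, where $S<c$. Thus it stays in $R$. It does not accumulate at real points, so $|x|\to\infty$ at its lower end, and $R\subset\{x>x_0\}$ gives $x\to+\infty$.

By Lemmas 6(ii) and 7, for good $X\ge X_0$ there is $r_X\in\rho$ with $\mathrm{Re}\,r_X=X$ and $v(r_X)\ge c_0>0$. There are no zeros of $f$ on $\rho$, as $S\in(0,\frac\pi2)$ there. If $F_\infty<0$, then along $\rho$, by (7), $\log|f|=\mathrm{const}+Fx-\int x\,dF\le\mathrm{const}+F_\infty x\to-\infty$ (as $x>0$, $dF>0$, $F<F_\infty$). So $f\to0$ along $\rho$, contradicting $|f(r_X)|\ge c_0$. Hence $F_\infty=0$ and $S_p^\infty=j\pi$ before normalization. $\square$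

## 12. An extremal ray and the curve $\kappa$ where $u_x=0$

**Step 1: choose a minimal limit.** The quantization in Lemma 8 makes a minimum available. The values $S_p^\infty$ ($p$ admissible) lie in $\pi\mathbb Z\cap[\sigma_{\min},\infty)$, a set in which every nonempty subset has a least element. Fix an admissible $p$ with minimal $S_p^\infty$ and normalize $S_p^\infty=0$; then $u>0$ for $|S|<\frac\pi2$, and $\sigma_{\min}$ is shifted accordingly. All admissible $p'$ have $S^\infty_{p'}\ge0$; in particular $S(p_0)>S_{p_0}^\infty\ge0$.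

**Lemma 9.** If $z\in Q_0$ and $S(z)\le0$, then $E(z)<0$.

*Proof.* This is the gain from minimality. Otherwise Lemma 4(b) gives an admissible $p'$ with $S(p')\le S(z)\le0$, so $S_{p'}^\infty<0$, contradicting minimality. $\square$

We shall often use: a point with $x>x_0$, height $<Y_0$ and $S\le0$ lies in $Q_0$, because $S\le0<S(p_0)$ puts it left of $\ell_{p_0}$ where that matters.

**Step 2: the sign of $S$ at height $\bar y$.** This prepares the definition of $\kappa$. Let $\bar y,p_h$ be as in Lemma 5(b) for this $p$; then $S(p_h)\downarrow0$ and $x(p_h)\to\infty$ as $h\downarrow\bar y$. For fixed $x>x_0$ and $h$ close to $\bar y$, $(x,h)$ is left of $p_h$, so $S(x,h)<S(p_h)$. Letting $h\downarrow\bar y$ gives $S(x,\bar y)\le0$ (if $\bar y=0$, for $x$ with $f(x)\ne0$). Comparing with a slightly larger $x'$, using (6) or, for $\bar y=0$, $S_x(\cdot,0)>0$ where $f\ne0$, we get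
$$S(x,\bar y)<0\qquad(x>x_0;\ \text{if }\bar y=0,\text{ for those }x\text{ with }f(x)\ne0). \tag{9}$$

**Step 3: the curve $\kappa$.** We need a curve of critical points of $u$ that can replace $\rho$ in the descent. Fix $x_2>x_0$ with $f(x_2)\ne0$, and choose $h_1\in(\bar y,y_p)$ such that $S(x_2,h)<0$ for $\bar y<h\le h_1$ (possible by (9)) and $S\in(0,\frac\pi2)$ on $\rho_{p_1}$, $p_1:=p_{h_1}$. For $h\in(\bar y,h_1]$, $S(x_2,h)<0<S(p_h)$. Let $\kappa(h)$ be the unique $x$ with $S(x,h)=0$. Then $x_2<\kappa(h)<x(p_h)$. The curve $\kappa=\{(\kappa(h),h):\bar y<h\le h_1\}$ is an analytic part of a leaf and lies in $Q_0$.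

Moreover $\kappa(h)\to\infty$ as $h\downarrow\bar y$. If $\kappa(h_i)\to x^*<\infty$ with $h_i\downarrow\bar y$, take $x'>x^*$ with $f(x')\ne0$; then $S(x',h_i)>0$ for large $i$, so $S(x',\bar y)\ge0$, contradicting (9). Hence $\kappa$ is closed in $\Pi$. By Lemma 9, $E<0$ on $\kappa$. There $S=0$, so $u>0$, $u_x=0$, and Lemma 3 with $k=0$ gives $E=uV$ with $V=v_x<0$, strictly increasing downward.

**Lemma 10.** Let $c=S(p_1)$, $\ell=\ell_{p_1}$, $b=b_{p_1}\ge\bar y$ (Lemma 5(b) for $p_1$), and
$$\mathcal R_2=\{(x,h):\bar y<h<h_1,\ x>\kappa(h),\ x<\gamma_{p_1}(h)\text{ if }h>b\}.$$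
Then Lemma 7 applies with $\mathcal R=\mathcal R_2$, $\mathcal F=\kappa$.

*Proof.* We verify the hypotheses. Here $y_{p_1}=h_1$. $\mathcal R_2$ is open since $\gamma_{p_1}\to+\infty$ at $b$; $\kappa<\gamma_{p_1}$ since $0<c$; and $S=0<c$ on $\kappa$.

(D1): near $d\in\ell\setminus\{p_1\}$ the heights are in $(b,h_1)$ and $S>0$, so the points with $S<c$ satisfy $\kappa<x<\gamma_{p_1}$. (D2): points right of $\kappa$ have $S>0$. (D5) and (D3): since $x>\kappa(h)\to\infty$ as $h\downarrow\bar y$, points of $\mathcal R_2$ with bounded $x$ have heights bounded away from $\bar y$. This gives (D5), as $h_1<\tau$. It also shows that $\partial\mathcal R_2\cap\Pi$ has no point at height $\bar y$. At heights in $(\bar y,h_1)$ boundary points lie on $\kappa\cup\ell$, and the rest have height $h_1$. (D4): let $q\in\mathcal R_2$, $S(q)=c$. At heights in $(b,h_1)$ the only point with $S=c$ is on $\ell$, which is disjoint from $\mathcal R_2$, so $q$ has height $\le b$. Its lower leaf has $S=c>0$, so at heights $>\bar y$ it is right of $\kappa$, hence in $\mathcal R_2$.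 It cannot reach height $\bar y$ at a finite point, since $x>\kappa(h)\to\infty$. So it stays in $\mathcal R_2$. If its lower end has height $\bar y$, then $x>\kappa(h)\to\infty$; otherwise the lower end has positive height, so $|x|\to\infty$, and $x>\kappa$ gives $x\to+\infty$. $\square$

**Lemma 11.** $V\to0$ along $\kappa$ as $h\downarrow\bar y$.

*Proof.* This says that $f'=iV$ dies out along $\kappa$. By Lemmas 10, 7 and 6(ii), for good $X\ge X_0$ there is $r\in\kappa$ with $\mathrm{Re}\,r=X$, $v(r)\ge c_0$; as $X\to\infty$ these points go to the end of $\kappa$. $V<0$ increases downward, so if it does not tend to $0$, then $V\le-\delta<0$ on $\kappa$. On $\kappa$, $u_x=0$, so $dv=V\,dx$. Going down, $dV\ge0$ and $x>0$, so $v=\mathrm{const}+Vx-\int x\,dV\le\mathrm{const}-\delta x\to-\infty$: contradiction. $\square$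

## 13. The harmonic angle $\psi=\arg(if')$

We now compare the phase of $u$ with the argument of $if'$, which is harmonic. Let $\vartheta=-S$, so $u+iu_x=re^{i\vartheta}$, and note $if'=-v_x+iu_x$. At points of $\Pi$ with $E<0$ the vectors $(u,u_x)$ and $(-v_x,u_x)$ are nonzero ($f'=0$ would give $E=0$). They are never opposite: $(-v_x,u_x)=-\lambda(u,u_x)$ with $\lambda>0$ would give $u_x=0$, $v_x=\lambda u$, $E=uv_x=\lambda u^2\ge0$. So on the open set $\{E<0\}\cap\Pi$ there is a unique continuous branch $\psi=\arg(if')$ with $|\psi-\vartheta|<\pi$, and it is harmonic there. (For $f=z$: $if'=i$, $u+iu_x=x+i$, and with $\vartheta\in(0,\pi)$ we get $\psi=\frac\pi2$.)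

For $X>\kappa(h_1)$ let $h(X)=\min\{h\in(\bar y,h_1]:\kappa(h)=X\}$, which exists since $\kappa\to\infty$ at $\bar y$. So $\kappa>X$ on $(\bar y,h(X))$, hence $S(X,\cdot)<0$ there, and by (9) also at $\bar y$ if $\bar y>0$. Let $J(X)$ be the component of $\{h\in(0,h(X)):S(X,h)<0\}$ containing $(\bar y,h(X))$, and
$$\mathcal W_X=\{(x,h):h\in J(X),\ x>X,\ S(x,h)<0\}.$$
By monotonicity in $x$ this open set is a union of intervals $(X,g(h))$, $h\in J(X)$, where $g(h)\in(X,\infty]$. Over a compact part of $J(X)$ it contains a rectangle next to $x=X$, so it is connected. At an endpoint $h_*>0$ of $J(X)$ we have $S(X,h_*)=0$, so $S(x,h_*)>0$ for $x>X$. Hence the points of $\partial\mathcal W_X$ in $\Pi\cap\{x>X\}$ have heights in $J(X)$ and $S=0$. $\mathcal W_X$ and these boundary points lie in $Q_0$ (as $S\le0$ and heights are $<Y_0$), so $E<0$ there by Lemma 9, and $\psi$ is defined and harmonic near them.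

In $\mathcal W_X$, $0<\vartheta\le|\sigma_{\min}|$ by (8), so $|\psi|\le M_0:=|\sigma_{\min}|+\pi$. At points of $\{E<0\}$ with $S=0$: $\vartheta=0$, $u>0$, $u_x=0$, so $v_x<0$ from $E=uv_x<0$, $if'=-v_x>0$, and $|\psi|<\pi$ gives $\psi=0$. In $\mathcal W_X$, $\psi\ne0$: $\psi=0$ would give $u_x=0$, $-v_x>0$, hence $u>0$ (as $E=uv_x<0$), $\vartheta\in2\pi\mathbb Z$, $|\vartheta|<\pi$, so $\vartheta=0$, a contradiction. Just left of $\kappa$ at heights in $(\bar y,h(X))$ we are in $\mathcal W_X$ and $0<\vartheta<\frac\pi2$, so $u_x=r\sin\vartheta>0$, $\sin\psi>0$ with $\psi$ near $0$, hence $\psi>0$. By connectedness,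
$$0<\psi\le M_0\ \text{ in }\mathcal W_X,\qquad\psi=0\ \text{ on }\partial\mathcal W_X\cap\Pi\cap\{x>X\}. \tag{10}$$

Two cases remain: either $\inf J(X)>0$ for some $X>\kappa(h_1)$, or $J(X)=(0,h(X))$ for all of them.

## 14. Case A: $\inf J(X)>0$ for some $X>\kappa(h_1)$

The aim is to bound the total variation of $\log|V|$ along $\kappa$, against Lemma 11. All points of $\partial\mathcal W_X\cap\{x>X\}$ have heights in $[\inf J(X),h(X)]\subset(0,\tau)$, so they are in $\Pi$. Let $\Psi=\psi$ on $\mathcal W_X$ and $\Psi=0$ elsewhere in $\{x>X\}$. By (10) $\Psi$ is continuous, bounded and $\ge0$, and it satisfies the sub-mean value inequality for small discs at every point: it is harmonic in $\mathcal W_X$, and trivially so where $\Psi=0$. So $\Psi$ is subharmonic, supported in $0\le y\le Y_0$. Let $\mu=\Delta\Psi\ge0$ and $I(s)=\int\Psi(s,y)\,dy$, a bounded continuous function. Testing $\Delta\Psi$ with $\varphi(x)\chi(y)$, $\chi=1$ near $[0,Y_0]$, gives $\int\varphi\chi\,d\mu=\int I\varphi''dx$, so $I''$ is the projection of $\mu$ to the $x$-axis.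 So $I$ is convex and bounded on $(X,\infty)$, hence nonincreasing with $I'\to0$, and $\mu(\{x>X'\})\le-I'(X'+)<\infty$ for every $X'>X$.

Now compute $\mu$ on $\kappa$. Near a point of $\kappa$ at height in $(\bar y,h(X))$, $\Psi=\psi$ to the left of $\kappa$ and $\Psi=0$ to the right, and $\psi$ is harmonic across $\kappa$. For a test function $\varphi$ supported nearby, Green's formula and $\psi=0$ on $\kappa$ give $\int\Psi\Delta\varphi=-\int_\kappa\varphi\,\partial_n\psi\,ds$ ($n$ pointing right), and $\partial_n\psi\le0$. So $\mu$ restricts to $|\partial_n\psi|\,ds$ on $\kappa$. By the Cauchy–Riemann equations for the local holomorphic function $\log(if')=\log|f'|+i\psi$, this is $|d\log|f'||=|d\log|V||$, as $f'=iV$ on $\kappa$. A terminal part $\{\bar y<h<h'\}$ of $\kappa$ with $h'<h(X)$ lies in some $\{x>X'\}$, $X'>X$, so $\log|V|$ has finite variation on it, hence a finite limit as $h\downarrow\bar y$. This contradicts Lemma 11. So Case A is impossible.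

## 15. Case B: $J(X)=(0,h(X))$ for all $X>\kappa(h_1)$

Now for every $x>\kappa(h_1)$: $S(x,y)<0$ for $0<y<h(x)$, and $h(x)>\bar y$. On compact $x$-intervals in $(\kappa(h_1),\infty)$, $h(x)$ is bounded below by a positive number (if $\bar y=0$, $h(x_i)\to0$ would give $x_i=\kappa(h(x_i))\to\infty$). The plan is to show $f'\to0$ in the region between the real axis and $\kappa$, and then to run the descent all the way to $\mathbb R$, where $v=0$.

**Lemma 12 (Phragmén–Lindelöf in a half strip).** Let $D\subset\{x>s_0,\ 0<y<H\}$ be open, $w$ bounded above and subharmonic in $D$, continuous on $\overline D$, $w\le0$ on $\partial D$. Then $w\le0$.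

*Proof.* The function $e^{\pi x/(2H)}\cos\frac{\pi(y-H/2)}{2H}$ is harmonic, and the cosine is $\ge\frac1{\sqrt2}$. For $\varepsilon>0$ apply the maximum principle to $w$ minus $\varepsilon$ times it on $D\cap\{x<s\}$, with $s$ so large that the difference is negative on $x=s$. Let $s\to\infty$, then $\varepsilon\to0$. $\square$

**Step 1: $f$ and $f'$ have finitely many zeros on $(\kappa(h_1),\infty)$.** This allows us to take the argument of $f'$ on a real half-line. Suppose $f$ has $N$ distinct zeros there. At a zero $\xi$ of multiplicity $m$, for small fixed $\delta$ and $\varepsilon\to0$, $f(\xi\pm\delta+i\varepsilon)$ tends to nonzero real numbers, and $\arg f(x+i\varepsilon)$ changes by about $-m\pi$ for $x$ from $\xi-\delta$ to $\xi+\delta$, so $u(\cdot,\varepsilon)$ vanishes in between. On a compact interval containing these zeros, and for small $\varepsilon$, $S(\cdot,\varepsilon)$ is strictly increasing with values in $(\sigma_{\min},0)$, and it takes $N$ distinct values in $\frac\pi2+\pi\mathbb Z$. So $N$ is bounded. At zeros of $f'$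 with $f\ne0$, Lemma 2 gives $F=0>F'$, so $f'=Ff$ changes sign, $u_x(\cdot,\varepsilon)$ vanishes nearby for small $\varepsilon$, and $S(\cdot,\varepsilon)\in\pi\mathbb Z$ there; the same count bounds their number.

**Step 2: the region $\mathcal W$ and the boundary values of $\psi$.** Fix $X_1>\kappa(h_1)$ with $ff'\ne0$ on $[X_1,\infty)$; put $H=h(X_1)$, $\mathcal W=\mathcal W_{X_1}$. Since $S(x,y)<0$ for $x\ge X_1$, $0<y\le\bar y$ (as $\bar y<h(x)$), and for $\bar y<y<H$ we have $S<0$ iff $x<\kappa(y)$,
$$\mathcal W=\{x>X_1,\ 0<y<H,\ x<\kappa(y)\text{ if }y>\bar y\}.$$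
Its boundary in $\{x>X_1\}$ consists of $(X_1,\infty)\subset\mathbb R$ and the part of $\kappa$ at heights in $(\bar y,H)$. Each point $(x,0)$, $x\ge X_1$, has a half-disc neighbourhood in $\{y>0\}$ where $S<0$; it lies in $Q_0$, so $E<0$ and $\psi$ is defined there. Since $f'(x)\ne0$, $\psi$ extends harmonically across $(x,0)$. At points $(X_1,y)$, $0<y\le H$, we have $S\le0$, so $E<0$ by Lemma 9. So $\psi$ extends continuously to $\overline{\mathcal W}$. On the real ray $f'$ is real and $\ne0$, so $if'$ is imaginary and $\psi\equiv C\in\frac\pi2+\pi\mathbb Z$. By (10) $C\ge0$, so $C\ge\frac\pi2$.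

**Step 3: $f'(x)\to0$ as $x\to+\infty$, $x\in\mathbb R$.** We compare $\psi$ with an explicit barrier to find the sign of its normal derivative on $\mathbb R$. Let $\tilde\psi=C-\psi$, $a=\frac\pi{2H}$, and
$$B=\frac{Cy}H-Me^{-a(x-X_1)}\sin(ay),$$
which is harmonic. On the real ray $B=0=\tilde\psi$. On $\kappa$, $B\le C=\tilde\psi$. On $x=X_1$, $0\le y\le H$: $\sin ay\ge y/H$, and $|\tilde\psi|\le\mathrm{const}\cdot y$ (near $(X_1,0)$ $\tilde\psi$ is smooth and vanishes on the real axis; elsewhere it is bounded), so $B\le(C-M)y/H\le\tilde\psi$ for $M$ large. $B-\tilde\psi$ is bounded and harmonic, so $B\le\tilde\psi$ in $\mathcal W$ by Lemma 12. Both vanish on the real ray, so $\tilde\psi_y\ge B_y$ there, and by Cauchy–Riemann for $\log(if')$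
$$(\log|f'|)'=\psi_y=-\tilde\psi_y\le-B_y=-\frac CH+Ma\,e^{-a(x-X_1)},$$
whence $\log|f'|\to-\infty$ and $f'(x)\to0$.

**Step 4: $f'\to0$ uniformly in $\mathcal W$ as $x\to\infty$.** The boundary values of $f'$ tend to $0$ by Step 3 and Lemma 11, but $f'$ is not known to be bounded in $\mathcal W$. A power of $if'$ with monotone integrals over vertical lines supplies the bound. Choose $q>0$ with $qM_0\le\frac\pi4$; let $g=(if')^q=|f'|^qe^{iq\psi}=P_1+iP_2$, holomorphic in $\mathcal W$ and smooth up to $\partial\mathcal W\cap\{x>X_1\}$. By (10), $P_2\ge0$ and $P_1\ge|f'|^q/\sqrt2$. Let $M_1(s)=\int_{\mathcal W\cap\{x=s\}}P_1\,dy$, a locally bounded function on $(X_1,\infty)$. Take $0\le\varphi\in C_c^\infty((X_1,\infty))$. The set $\overline{\mathcal W}\cap\{x\in\mathrm{supp}\,\varphi\}$ is compact, and every boundary point of $\mathcal W$ in it lies on an arc of $\mathbb R$ or of $\kappa$, these arcs are smooth and disjoint, and $\mathcal W$ lies on one side. So the divergence theorem applies to the field $(\varphi P_1,-\varphi P_2)$. Since $\partial_xP_1=\partial_yP_2$,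 its divergence is $\varphi'P_1$. On $\mathbb R$ the outward normal is $(0,-1)$; on $\kappa$ we have $P_2=0$, $P_1=|V|^q$, the outward normal points right, and its $x$-component times $ds$ is $dy$ with $\kappa$ traversed upward. So
$$\int M_1\varphi'\,dx=\int_{\mathcal W}\varphi'P_1\,dx\,dy=\int_{X_1}^\infty\varphi P_2\,dx+\int_\kappa\varphi|V|^q\,dy\ \ge0,$$
where the last integral is over the part of $\kappa$ at heights in $(\bar y,H)$. So $M_1'\le0$ in the sense of distributions, and $M_1$ is a.e. equal to a nonincreasing function. Being $\ge0$, it is essentially bounded near $+\infty$.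

Given $\varepsilon>0$, by Step 3 and Lemma 11 there is $X_3>X_1$ with $P_1<\varepsilon$ on $\partial\mathcal W\cap\{x>X_3\}$. Then $P^*=(P_1-\varepsilon)^+$ on $\mathcal W$, extended by $0$, vanishes near those boundary points. So it is continuous and subharmonic in $\{x>X_3\}$, supported in $0\le y\le H$, and $\int P^*(s,y)dy\le M_1(s)$. By the sub-mean value property over unit discs, $P^*(z)\le\frac1\pi\int_{x-1}^{x+1}M_1\,ds$, so for some constant $M_2$, $P^*\le M_2$ for $x\ge X_4:=X_3+2$. Apply Lemma 12 in $\{x>X_4,\ 0<y<H\}$ to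
$$P^*-\sqrt2M_2\,e^{-\pi(x-X_4)/(2H)}\cos\frac{\pi(y-H/2)}{2H}.$$
This is $\le0$ on $x=X_4$, because there the subtracted term is $\ge M_2$, and on $y=0$ and $y=H$, because there $P^*=0$. So it is $\le0$, and $P^*\to0$ uniformly. Hence $\limsup P_1\le\varepsilon$ for every $\varepsilon>0$, and $|f'|^q\le\sqrt2P_1$ gives $f'\to0$ uniformly in $\mathcal W$ as $x\to\infty$.

**Step 5: descent to the real axis.** We now carry $v\ge c_0$ down to $\mathbb R$. Let $X$ be good (with respect to $p_1$) and large: $X\ge X_0$, $X>X_1$, $X>\max_{[H,h_1]}\kappa$. Put $T=\{x=X\}$.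

All points of $T$ with height in $(0,h_1)$ and $S<0$ lie in $\mathcal W$: at a height $h\in(\bar y,h_1)$, $S<0$ means $\kappa(h)>X$, so $h<H$; and at heights in $(0,\bar y]$ points of $T$ are in $\mathcal W$ by Step 2. The zeros of $S$ on $T$ at heights in $(0,h_1)$ are on $\kappa$, since $S<0$ at heights in $(0,\bar y]$. They lie in a compact part of $\kappa$ (as $\kappa(h)\to\infty$ for $h\downarrow\bar y$) and are simple since $X$ is good, so they are finitely many.

Put $\eta=\sup_{\mathcal W\cap T}|f'|$. Start at $t_X$, where $v\ge c_0$. Lemma 7 (through Lemma 10) gives $r_0\in\kappa\cap T$ below with $v(r_0)\ge c_0$, with points of $\mathcal R_2$, hence $S>0$, just above $r_0$; as $S_y\ne0$ at $r_0$, $S<0$ just below. Descend on $T$ to the next zero $e_1$ of $S$, or to $\mathbb R$ if there is none. On this segment $S<0$, so it lies in $\mathcal W$, and $|v_y|=|u_x|\le|f'|\le\eta$; so $v$ changes by at most $\eta$ times its length. If we stop at $e_1\in\kappa$, then, since $S_y\ne0$ there, $0<S<c$ just below it; these points are right of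 $\kappa$ and, at heights $>b$, left of $\ell$, so they are in $\mathcal R_2$. Lemma 7 with $a=e_1$ gives $r_1\in\kappa\cap T$ below with $v(r_1)\ge v(e_1)$, again with $S>0$ just above and $S<0$ just below. Continue. Every stop is a new zero of $S$ on $T$, so after finitely many steps we end on $\mathbb R$, where $v=0$. The segments on which $v$ may decrease are disjoint and have total length at most $h_1$. So
$$0\ge c_0-h_1\eta .$$
But $c_0$ does not depend on $X$, and $\eta\to0$ as $X\to\infty$ by Step 4: contradiction.

Both cases are impossible, so the assumption that $E\ge0$ somewhere in $\Pi$ is false, and $E<0$ in $\Pi$. This proves Theorem B, and with Section 4 also Theorem A and Theorem C. $\blacksquare$
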